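\title{The Thue--Morse Sequence and the Mephisto Waltz Are Incomparable under Finite State Transducers}

\begin{abstract}
We show that no finite state transducer transforms the Thue--Morse sequence into the Mephisto waltz sequence, and that none transforms the Mephisto waltz into the Thue--Morse sequence. More generally, if $k$ and $l$ are multiplicatively independent, then the only streams that can be obtained both from a uniformly recurrent $k$-automatic stream and from a uniformly recurrent $l$-automatic stream are the ultimately periodic ones. The invariant is the set of frequencies of long factors: in an aperiodic transduct of a uniformly recurrent $k$-automatic stream these frequencies lie in finitely many geometric progressions whose ratio is a power of $1/k$. Examples show that both hypotheses are needed, and a variant without uniform recurrence holds for transducers that are never silent for long.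
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{stream} over a finite alphabet $\Sigma$ is an infinite word $x=x_0x_1x_2\cdots$. A finite state transducer reads a stream letter by letter and, at each step, writes a finite word that depends on the letter read and on one of finitely many internal states. Formally, a \emph{finite state transducer} $A=\langle\Sigma,\Delta,Q,q_0,\delta,\lambda\rangle$ consists of finite alphabets $\Sigma$ (input) and $\Delta$ (output), a finite set $Q$ of states, an initial state $q_0\in Q$, a transition function $\delta:Q\times\Sigma\to Q$ and an output function $\lambda:Q\times\Sigma\to\Delta^*$. Output words may have any length, and the empty word $\varepsilon$ is allowed. One extends $\delta$ to finite words and $\lambda$ to finite and infinite words by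
\[
\delta(q,\varepsilon)=q,\quad \delta(q,aw)=\delta(\delta(q,a),w),\qquad
\lambda(q,\varepsilon)=\varepsilon,\quad \lambda(q,aw)=\lambda(q,a)\,\lambda(\delta(q,a),w),
\]
and writes $A(x)=\lambda(q_0,x)$. A stream $z$ is a \emph{transduct} of a stream $x$ if $z=A(x)$ for some finite state transducer $A$.

This relation compares streams by what can be extracted from them with bounded memory. It is reflexive, by the identity transducer. It is transitive: to run $A'$ on the output of $A$, use the states $Q\times Q'$, and on reading $a$ in state $(q,q')$ write $\lambda'(q',\lambda(q,a))$ and move to $(\delta(q,a),\delta'(q',\lambda(q,a)))$. At the bottom lie the \emph{ultimately periodic} streams $vwww\cdots$ with $w\neq\varepsilon$. Such a stream is a transduct of every stream, by the two-state transducer that writes $v$ on the first letter and $w$ on every later one. Conversely, its own transducts are ultimately periodic, since the states at the beginnings of the copies of $w$ eventually cycle.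

A \emph{morphism} $h:\Sigma^*\to\Delta^*$ is a map with $h(vw)=h(v)h(w)$; it is given by the images of the letters, acts on streams by $h(x)=h(x_0)h(x_1)\cdots$, and is the same thing as a transducer with one state. It is \emph{$k$-uniform} if all letter images have length $k$. If $\sigma:\Sigma^*\to\Sigma^*$ is $k$-uniform with $k\ge2$ and $\sigma(c)$ begins with the letter $c$, then each $\sigma^i(c)$ is a prefix of $\sigma^{i+1}(c)$, and these words converge to a stream $\sigma^\omega(c)$ fixed by $\sigma$. The \emph{Thue--Morse sequence} and the \emph{Mephisto waltz sequence} are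
\begin{align*}
M&=\mu^\omega(0)=0110100110010110\cdots, & \mu&:\ 0\mapsto01,\ 1\mapsto10,\\
W&=\nu^\omega(0)=001001110001001110110110001\cdots, & \nu&:\ 0\mapsto001,\ 1\mapsto110 .
\end{align*}
The question, posed in \cite{degrees}, is whether $M$ can be transformed into $W$ by a finite state transducer, and whether $W$ can be transformed into $M$.

\begin{theorem}\label{thm:A}
$W$ is not a transduct of $M$, and $M$ is not a transduct of $W$.
\end{theorem}

This is the answer one would guess. A stream $x$ is \emph{$k$-automatic} ($k\ge2$) if $x=\pi(\hat x)$, where $\hat x=\theta(\hat x)$ for a $k$-uniform morphism $\theta$ on a finite alphabet $\Gamma$ and $\pi:\Gamma\to\Sigma$ maps letters to letters. Since $\hat x_{kn+i}$ is the letter at position $i$ of $\theta(\hat x_n)$, the letter $x_n$ is computed from the base-$k$ digits of $n$ with finite memory. So $M$ is organized by powers of $2$ and $W$ by powers of $3$, and one does not expect a finite device to convert one scale into the other. But this reasoning is about positions, and a transducer that erases or expands letters does not respect positions. In fact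 the reasoning proves too much.

\begin{example}\label{ex:erase3}
Let $\chi:0\mapsto012,\ 1\mapsto102,\ 2\mapsto222$, and let
\[
x=\chi^\omega(0)=012\,102\,222\,102\,012\,222\,222\,222\,222\cdots ,
\]
a $3$-automatic stream. Let $e$ be the morphism that erases the letter $2$ and fixes $0$ and $1$. Then $e\chi(a)=\mu e(a)$ for $a=0,1,2$, hence $e\chi^n(0)=\mu^n(0)$ for all $n$, and $e(x)=M$. So $M$ is a transduct of some $3$-automatic stream.
\end{example}

The stream in Example~\ref{ex:erase3} contains arbitrarily long runs $\chi^n(2)=2^{3^n}$, during which the transducer is silent. The streams $M$ and $W$ have no such exceptional stretches. A \emph{factor} of a stream is a finite contiguous subword, and a stream is \emph{uniformly recurrent} if for each of its factors $u$ there is $g$ such that every factor of length $g$ contains $u$. Integers $k,l\ge2$ are \emph{multiplicatively independent} if $k^a\neq l^b$ for all $a,b\ge1$.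

\begin{theorem}\label{thm:B}
Let $k,l\ge2$ be multiplicatively independent, let $x$ be a uniformly recurrent $k$-automatic stream and $\tilde x$ a uniformly recurrent $l$-automatic stream. A stream $z$ is a transduct of both $x$ and $\tilde x$ if and only if $z$ is ultimately periodic.
\end{theorem}

In particular, the only common transducts of $M$ and $W$ are the ultimately periodic streams. Section~\ref{sec:prelim} deduces Theorem~\ref{thm:A} from Theorem~\ref{thm:B}, and Section~\ref{sec:onestate} shows the idea of the proof for transducers with one state. Sections~\ref{sec:run}--\ref{sec:proofB} prove Theorem~\ref{thm:B}; the only outside ingredient is the convergence of the powers of a stochastic matrix that has a positive power. Section~\ref{sec:sharp} discusses the hypotheses and proves a variant without uniform recurrence.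

\section{Blocks, fixed points and the streams $V_k$}\label{sec:prelim}

We write $x[i,j)=x_i\cdots x_{j-1}$ and call $x[i,\infty)$ a \emph{tail} of $x$. The number of occurrences of $u$ in $w$ is $|w|_u$, and $\operatorname{alph}(w)$ is the set of letters of $w$. A set of nonnegative integers has \emph{bounded gaps} if it meets every interval of some fixed length. Every factor of a stream lies in a prefix, so a stream is uniformly recurrent as soon as each prefix occurs at a set of positions with bounded gaps. Three small facts are used repeatedly.

\begin{lemma}[Blocks]\label{lem:blocks}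
Let a stream $Z=B_0B_1B_2\cdots$ be cut into blocks of length at most $\Lambda$, possibly empty. Every occurrence of a factor $v$ in $Z$ has the form $v=v'B_i\cdots B_{i+t-1}v''$ with $t\ge0$ and $|v'|,|v''|\le\Lambda$. In particular, if $|v|\ge(g+2)\Lambda$, then $v$ contains $g$ consecutive complete blocks.
\end{lemma}

\begin{proof}
If the occurrence lies in one block, take $t=0$, $v'=v$, $v''=\varepsilon$. Otherwise let $v'$ and $v''$ be the parts of $v$ in the blocks that contain its first and its last letter. Then $|v|\le(t+2)\Lambda$.
\end{proof}

\begin{lemma}[Iteration]\label{lem:iter}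
Let $F$ map a finite set $E$ to itself, let $\eta\in E$ and $n_0\ge1$. There is $N\ge n_0$ with $F^{2N}(\eta)=F^N(\eta)$.
\end{lemma}

\begin{proof}
There are $a\ge0$ and $b\ge1$ with $F^{a+b}(\eta)=F^a(\eta)$. Let $N\ge\max(a,n_0)$ be a multiple of $b$.
\end{proof}

\begin{lemma}[Fixed points]\label{lem:fixed}
Let $\sigma$ be a $K$-uniform morphism on $C$, $K\ge2$, and let $c\in C$ be a letter such that $\sigma(c)$ begins with $c$ and every $\sigma(b)$, $b\in C$, contains $c$. Then $Y=\sigma^\omega(c)$ is uniformly recurrent.
\end{lemma}

\begin{proof}
The stream $Y=\sigma^{i+1}(Y)$ is cut into blocks $\sigma^i(\sigma(b))$ of length $K^{i+1}$, and each of them contains $\sigma^i(c)$. So the prefixes $\sigma^i(c)$ occur with bounded gaps.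
\end{proof}

The streams $M$ and $W$ are the first two members of a family. For $k\ge2$ let $V_k=\nu_k^\omega(0)$, where $\nu_k:0\mapsto0^{k-1}1,\ 1\mapsto1^{k-1}0$. Thus $V_2=M$ and $V_3=W$.

\begin{lemma}\label{lem:Vk}
The stream $V_k$ is $k$-automatic, uniformly recurrent and not ultimately periodic.
\end{lemma}

\begin{proof}
Write $V=V_k$. It is fixed by the $k$-uniform morphism $\nu_k$, and Lemma~\ref{lem:fixed} applies with $c=0$. From $V=\nu_k(V)$ we read off $V_{kn+i}=V_n$ for $0\le i\le k-2$ and $V_{kn+k-1}=1-V_n$. As $V_0=0$, induction on the number of digits shows that $V_n$ is the parity of the number of digits equal to $k-1$ in the base-$k$ expansion of $n$.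

Suppose that $V_{n+q}=V_n$ for all $n\ge n_0$, with $q\ge1$. Then $V$ takes equal values at any two positions that are at least $n_0$ and congruent modulo $q$. By the pigeonhole principle there are exponents $a_1<a_2<\cdots$ with $k^{a_1}\ge n_0$ and all $k^{a_j}$ congruent modulo $q$. If $k=2$, the positions $2^{a_1}+2^{a_2}$ and $2^{a_1+1}=2^{a_1}+2^{a_1}$ are congruent, and they have two digits $1$ and one digit $1$, respectively. If $k\ge3$, the positions $k^{a_1}+\cdots+k^{a_{k-1}}$ and $(k-1)k^{a_1}$ are congruent; the first has only the digits $0$ and $1$, neither of which is $k-1$, and the second has one digit $k-1$. In both cases $V$ takes different values at the two positions, a contradiction.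
\end{proof}

\begin{corollary}\label{cor:Vk}
If $V_l$ is a transduct of $V_k$, then $k$ and $l$ are multiplicatively dependent.
\end{corollary}

\begin{proof}
The stream $V_l$ is a transduct of itself. If it is also a transduct of $V_k$ with $k,l$ independent, then Theorem~\ref{thm:B}, which applies by Lemma~\ref{lem:Vk}, makes $V_l$ ultimately periodic, against the same lemma.
\end{proof}

Since $2^a$ is even and $3^b$ is odd, Theorem~\ref{thm:A} consists of the cases $(k,l)=(2,3)$ and $(k,l)=(3,2)$ of Corollary~\ref{cor:Vk}.

\section{The idea, for a transducer with one state}\label{sec:onestate}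

We need a quantity that remembers the scale $2$ or $3$ and does not depend on positions. Frequencies of factors do this. Let $f_x(u)=\lim_{t\to\infty}|x[0,t)|_u/t$ when the limit exists. We show by hand that \emph{$W\ne h(M)$ for every morphism $h$}. The only fact borrowed from later is that two-letter words have frequencies in $M$ and in $W$ (Lemma~\ref{lem:pairs}).

\emph{Frequencies of pairs.} If $x$ is fixed by a $k$-uniform morphism $\sigma$, the two-letter words at positions $ki,\dots,ki+k-1$ are the first $k$ two-letter factors of $\sigma(x_ix_{i+1})$. For $M$ and $W$ they are as follows.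
\[
\begin{array}{c|cccc}
x_ix_{i+1} & 00 & 01 & 10 & 11\\ \hline
M & 01,10 & 01,11 & 10,00 & 10,01\\
W & 00,01,10 & 00,01,11 & 11,10,00 & 11,10,01
\end{array}
\]
Hence $kf_x(e')$ is the sum of the $f_x(e)$ over the columns $e$ in which $e'$ is listed. For $M$ this gives $2f_M(00)=f_M(10)$, $2f_M(11)=f_M(01)$ and $f_M(01)=f_M(00)+f_M(11)=f_M(10)$. For $W$ it gives $2f_W(00)=f_W(01)+f_W(10)=2f_W(11)$ and $2f_W(01)=f_W(00)+f_W(11)=2f_W(10)$. The four frequencies sum to $1$, so
\[
f_M(00)=f_M(11)=\tfrac16,\qquad f_M(01)=f_M(10)=\tfrac13,\qquad f_W(e)=\tfrac14\ \text{ for all four } e .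
\]

\emph{Powers of $3$ in $W$.} In $W=\nu(W)$ we have $W_p\ne W_{p+1}$ whenever $p\equiv1\pmod3$. The words $\nu(01)=001110$ and $\nu(10)=110001$ have equal letters at offsets $0,1$ and at offsets $2,3$. An occurrence at position $p$ therefore has $p\not\equiv1$ and $p+2\not\equiv1$, that is, $p\equiv0\pmod 3$. If $u$ contains $01$ or $10$, then $\nu(u)$ occurs only at positions $3i$, and it occurs at $3i$ exactly when $u$ occurs at $i$, because $\nu(0)\neq\nu(1)$. So $f_W(\nu(u))=f_W(u)/3$. As $\nu(u)$ again contains $01$ or $10$, we obtain $f_W(\nu^m(01))=\frac14 3^{-m}$ for all $m\ge0$.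

\emph{Powers of $2$ in $h(M)$.} Suppose $W=h(M)$ and put $\alpha=|h(0)|+|h(1)|\ge1$. For $n\ge1$ the words $\mu^n(0)$ and $\mu^n(1)$ both contain $2^{n-1}$ zeros and $2^{n-1}$ ones, so $W=h\mu^n(M)$ is cut into blocks $h\mu^n(M_i)$ of equal length $\ell=\alpha2^{n-1}$. Given a word $u$, choose $n$ with $\ell\ge|u|$. An occurrence of $u$ that starts in block $i$ ends in block $i$ or $i+1$, so the number of such occurrences is an integer $N(M_iM_{i+1})$ that depends only on the pair $M_iM_{i+1}$. Summing over $i<t$, dividing by $t\ell$ and letting $t\to\infty$,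
\[
f_W(u)=\frac{N(00)+2N(01)+2N(10)+N(11)}{6\ell}=\frac{N}{3\alpha2^n},\qquad N\in\mathbb Z .
\]
For $u=\nu^m(01)$ this reads $3\alpha2^n=4N3^m$, so $3^{m-1}$ divides $\alpha$ for every $m\ge1$, which is absurd.

The general proof computes the frequencies of long factors of a common transduct $z$ twice in this way, once at the scale $k$ and once at the scale $l$. Four things have to be supplied. First, the frequencies must be attached to $z$ itself, and silent stretches must be excluded; this is where uniform recurrence enters (Section~\ref{sec:run}). Second, a transducer with states must be replaced by a morphism applied to a fixed point (Section~\ref{sec:normal}). Third, blocks have unequal lengths in general, and only their average scales exactly. Fourth, divisibility says nothing about independent pairs such as $2$ and $6$, and it is replaced by size: with $n$ chosen as small as possible, the numerators $N$ are bounded (Section~\ref{sec:freq}).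

\section{The run of a transducer on a uniformly recurrent stream}\label{sec:run}

Fix a transducer $A$ and an input stream $x$. For a word $w$ let $\delta_w:Q\to Q$ be the map $q\mapsto\delta(q,w)$, so that $\delta_{vw}=\delta_w\circ\delta_v$, and call $|\delta_w(Q)|$ the \emph{rank} of $w$. Let $s_i=\delta(q_0,x[0,i))$. The \emph{run} of $A$ on $x$ is the stream $\rho=((s_i,x_i))_{i\ge0}$ over $Q\times\Sigma$. Viewing $\lambda$ as a morphism on $Q\times\Sigma$, we have $A(x)=\lambda(\rho)$.

A factor of $x$ returns with bounded gaps, but the transducer may read it from a different state each time. We want it to return together with the state. This can only hold on a tail, since the initial state may never be visited again. The way to control the state is to pass through a factor $u$ of minimal rank. It collapses $Q$ onto a set $I$, and nothing in $x$ can collapse $I$ further, so from one occurrence of $u$ to another the transducer permutes $I$. These permutations turn out to form a group, and therefore each of them can be undone after a bounded wait.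

\begin{lemma}\label{lem:run}
If $x$ is uniformly recurrent, then some tail $\rho[N_0,\infty)$ of the run is uniformly recurrent.
\end{lemma}

\begin{proof}
Let $u$ be a factor of $x$ of minimal rank $r$, and let $I=\delta_u(Q)$. Fix $N_0$ with $x[N_0-|u|,N_0)=u$ and put $X=x[N_0,\infty)$. Call $t\ge0$ an \emph{$m$-return} if
\[
x[N_0+t-|u|,\,N_0+t+m)=x[N_0-|u|,\,N_0+m)=uX[0,m).
\]
The number $0$ is an $m$-return for all $m$, every $(m+1)$-return is an $m$-return, and for each $m$ the $m$-returns have bounded gaps because $x$ is uniformly recurrent.

\emph{Returns permute $I$.} For an $m$-return $t$ let $g_t$ be the restriction of $\delta_{X[0,t)}$ to $I$. Its image is $\delta_{uX[0,t)}(Q)$. The word $uX[0,t)=x[N_0-|u|,N_0+t)$ is a factor of $x$, so its rank is at least $r=|I|$ and $g_t$ is injective. The same word ends with $u$, so the image lies in $\delta_u(Q)=I$. Thus $g_t$ is a permutation of $I$.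

\emph{Composition.} Let $t'$ be an $m$-return, let $m'\ge t'+m$, and let $t$ be an $m'$-return. We claim that $t+t'$ is an $m$-return with $g_{t+t'}=g_{t'}g_t$. The words $x[N_0+t-|u|,N_0+t+m')$ and $x[N_0-|u|,N_0+m')$ are equal. Their factors of length $|u|+m$ at offset $t'$ are $x[N_0+t+t'-|u|,N_0+t+t'+m)$ and $x[N_0+t'-|u|,N_0+t'+m)=uX[0,m)$, which gives the first claim. Their factors of length $t'$ at offset $|u|$ are $X[t,t+t')$ and $X[0,t')$, so $g_{t+t'}=\delta_{X[t,t+t')}\circ g_t=\delta_{X[0,t')}\circ g_t=g_{t'}g_t$.

\emph{The group.} Let $H_m=\{g_t: t\text{ an $m$-return}\}$. These finite sets contain the identity $g_0$ and decrease with $m$, so $H_m=H$ for all $m\ge m_0$. Given $\eta',\eta\in H$, choose an $m_0$-return $t'$ with $g_{t'}=\eta'$ and then, as $H=H_{t'+m_0}$, a $(t'+m_0)$-return $t$ with $g_t=\eta$. By composition, $\eta'\eta\in H_{m_0}=H$. A nonempty finite set of permutations closed under products is a group, so $H$ is a group.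

\emph{Undoing the permutation.} Let $m\ge m_0$. For each $\eta\in H$ choose an $m$-return $t_\eta$ with $g_{t_\eta}=\eta$, and let $m'=m+\max_\eta t_\eta$. If $t$ is an $m'$-return, then $g_t\in H_{m'}=H$, and with $\eta=g_t^{-1}$ the position $t^*=t+t_\eta$ is an $m$-return with $g_{t^*}=\eta g_t=\mathrm{id}$. The $m'$-returns have bounded gaps and $0\le t^*-t\le\max_\eta t_\eta$, so the positions $t^*$ have bounded gaps. Now $s_{N_0}\in I$ because $x[0,N_0)$ ends with $u$, hence $s_{N_0+t^*}=g_{t^*}(s_{N_0})=s_{N_0}$. From the positions $N_0$ and $N_0+t^*$ the transducer starts in the same state and reads the same $m$ letters, so $\rho[N_0+t^*,N_0+t^*+m)=\rho[N_0,N_0+m)$. Thus the prefixes of $\rho[N_0,\infty)$ occur in it with bounded gaps.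
\end{proof}

For instance, let $A$ count the position modulo $3$ while reading $M$. All maps $\delta_w$ are permutations, one may take $u=\varepsilon$ and $N_0=0$, the map $g_t$ is addition of $t$ modulo $3$, and the proof shows that each prefix of $M$ returns with bounded gaps at positions divisible by $3$.

\begin{lemma}\label{lem:output}
Let $x$ be uniformly recurrent, let $N_0$ be as in Lemma~\ref{lem:run}, and suppose that $z=A(x)$ is infinite. Then
\begin{enumerate}
\item[(a)] some tail $z'$ of $z$ is uniformly recurrent;
\item[(b)] there is $B$ such that $A$ writes at least one letter during any $B$ consecutive steps $i,\dots,i+B-1$ of its run with $i\ge N_0$.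
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\rho'=\rho[N_0,\infty)$ and $z'=\lambda(\rho')$. As $\lambda(\rho[0,N_0))$ is finite, $z'$ is a tail of $z$. Some letter of $\rho'$ has nonempty output, and it occurs in every factor of $\rho'$ of some length $B$; this is (b). For (a), cut $z'$ into the blocks $\lambda(\rho'_i)$, of length at most $\Lambda=\max|\lambda(q,a)|$. A factor $w$ of $z'$ is a factor of $\lambda(v)$ for some factor $v$ of $\rho'$, and $v$ occurs in every factor of $\rho'$ of some length $g$. By Lemma~\ref{lem:blocks}, every factor of $z'$ of length $(g+2)\Lambda$ contains the outputs of $g$ consecutive letters of $\rho'$, hence $\lambda(v)$, hence $w$.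
\end{proof}

Let $\mathcal L(z)$ be the set of words that occur infinitely often in $z$. It depends on $z$ alone, not on the way $z$ is produced. If a tail $z'$ of $z$ is uniformly recurrent, then $\mathcal L(z)$ is exactly the set of factors of $z'$: each factor of $z'$ occurs infinitely often, and a word that occurs infinitely often in $z$ occurs in $z'$.

\section{A normal form for transducts}\label{sec:normal}

We now remove the states. Let $x=\pi(\hat x)$ with $\hat x=\theta(\hat x)$, and write $\delta_w$ for $\delta_{\pi(w)}$ when $w\in\Gamma^*$. One would like the stream $((s_i,\hat x_i))_i$ to be fixed by a $k$-uniform morphism, which requires $s_{ki}$ to be determined by $s_i$. But $s_i=\delta_{\hat x[0,i)}(q_0)$ and $s_{ki}=\delta_{\theta(\hat x[0,i))}(q_0)$, and a word $w$ and its image $\theta(w)$ may act on $Q$ in unrelated ways. The actions of $\theta^n(w)$ do become periodic in $n$, and this suffices if the state is recorded only at the positions divisible by $k^N$. Uniform recurrence is not needed here.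

\begin{lemma}\label{lem:step1}
Let $x$ be $k$-automatic, $A$ a transducer and $n_0\ge1$. There are $N\ge n_0$, a $\kappa$-uniform morphism $\tau$ on a finite alphabet with $\kappa=k^N$, a stream $y=\tau(y)$ and a morphism $h_0$ into $\Delta^*$ such that $h_0(y_i)$ is the output of $A$ during the steps $\kappa i,\dots,\kappa(i+1)-1$ of its run on $x$. In particular $h_0(y)=A(x)$.
\end{lemma}

\begin{proof}
Let $T_n=(\delta_{\theta^n(\gamma)})_{\gamma\in\Gamma}$, an element of the finite set of $\Gamma$-tuples of maps $Q\to Q$. If $\theta(\gamma)=\gamma_1\cdots\gamma_k$, then $\theta^{n+1}(\gamma)=\theta^n(\gamma_1)\cdots\theta^n(\gamma_k)$ and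
\[
\delta_{\theta^{n+1}(\gamma)}=\delta_{\theta^n(\gamma_k)}\circ\cdots\circ\delta_{\theta^n(\gamma_1)} .
\]
So $T_{n+1}=F(T_n)$ for a map $F$ that does not depend on $n$, and Lemma~\ref{lem:iter} gives $N\ge n_0$ with $T_{2N}=T_N$. Put $\kappa=k^N$ and $D_w=\delta_{\theta^N(w)}$. Then $D_{vw}=D_w\circ D_v$ and $D_{\theta^N(\gamma)}=\delta_{\theta^{2N}(\gamma)}=\delta_{\theta^N(\gamma)}=D_\gamma$ for letters $\gamma$, hence
\begin{equation}\label{eq:D}
D_{\theta^N(w)}=D_w\qquad\text{for all } w\in\Gamma^* .
\end{equation}
Let $q_i=s_{\kappa i}$ and $y_i=(q_i,\hat x_i)$. Since $\hat x[0,\kappa i)=\theta^N(\hat x[0,i))$, we have $q_i=D_{\hat x[0,i)}(q_0)$. For $(q,\gamma)\in Q\times\Gamma$ with $\theta^N(\gamma)=\gamma_0\cdots\gamma_{\kappa-1}$ define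
\[
\tau(q,\gamma)=\prod_{j=0}^{\kappa-1}\bigl(D_{\gamma_0\cdots\gamma_{j-1}}(q),\gamma_j\bigr),\qquad
h_0(q,\gamma)=\lambda\bigl(q,\pi(\theta^N(\gamma))\bigr).
\]
By \eqref{eq:D}, $q_{\kappa i}=D_{\theta^N(\hat x[0,i))}(q_0)=D_{\hat x[0,i)}(q_0)=q_i$. Therefore $q_{\kappa i+j}=D_{\hat x[\kappa i,\kappa i+j)}(q_i)$ for $0\le j<\kappa$, and since $\hat x[\kappa i,\kappa(i+1))=\theta^N(\hat x_i)$, this says $y[\kappa i,\kappa(i+1))=\tau(y_i)$. Finally $h_0(y_i)=\lambda(s_{\kappa i},x[\kappa i,\kappa(i+1)))$.
\end{proof}

\begin{example}
Let $A$ have states $\mathbb Z/3\mathbb Z$, add $1$ at each step, and copy the letter read in state $0$ while erasing the others, so that $A(M)=M_0M_3M_6\cdots$. Both entries of $T_n$ are addition of $2^n$, so $N=2$ works, $\kappa=4$, and $D_w$ is addition of $4|w|\equiv|w|$. From $\mu^2(0)=0110$ we get $\tau(q,0)=(q,0)(q+1,1)(q+2,1)(q,0)$ and $h_0(0,0)=00$, $h_0(1,0)=h_0(2,0)=1$; for the letters $(q,1)$ one exchanges $0$ and $1$ in the second coordinates and in the outputs. The stream $y_i=(i\bmod3,M_i)$ begins with $(0,0)(1,1)(2,1)(0,0)(1,1)(2,0)$, and $h_0(y)=00\cdot0\cdot0\cdot00\cdot0\cdot1\cdots$.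
\end{example}

The stream $y$ need not be uniformly recurrent: the hypothesis concerns $x$, while $\hat x$ may carry extra information. Also $h_0$ may erase letters. We therefore give up $z$ and keep only $\mathcal L(z)$. Inside $y$ we find a subalphabet on which a power of $\tau$ mixes all letters. The fixed point it generates sees only part of $y$, but because a tail of $z$ is uniformly recurrent, any part with long outputs already shows all of $\mathcal L(z)$.

\begin{proposition}\label{prop:normal}
Let $x$ be uniformly recurrent and $k$-automatic, and let $z=A(x)$ be infinite. There are $K=k^J$ with $J\ge1$, a finite alphabet $C$, a $K$-uniform morphism $\sigma$ on $C$ with $\operatorname{alph}\sigma(b)=C$ for all $b\in C$, a uniformly recurrent stream $Y=\sigma(Y)$ containing all letters of $C$, and a morphism $h:C^*\to\Delta^*$ with $h(b)\neq\varepsilon$ for all $b\in C$, such that the set of factors of $Z=h(Y)$ is $\mathcal L(z)$.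
\end{proposition}

\begin{proof}
Take $\kappa,\tau,y,h_0$ from Lemma~\ref{lem:step1} and $N_0,B,z'$ from Lemma~\ref{lem:output}.

\emph{The alphabet.} Let $C_0$ be the set of letters that occur infinitely often in $y$. If $b\in C_0$, then $\tau(b)$ occurs infinitely often in $y=\tau(y)$, so $\operatorname{alph}\tau(b)\subseteq C_0$. Let $S_n=(\operatorname{alph}\tau^n(b))_{b\in C_0}$. Since $\operatorname{alph}\tau^{n+1}(b)$ is the union of the sets $\operatorname{alph}\tau^n(b')$ over $b'\in\operatorname{alph}\tau(b)$, the tuple $S_{n+1}$ is a function of $S_n$, and Lemma~\ref{lem:iter} gives $n\ge1$ with $S_{2n}=S_n$. Choose $b^*\in C_0$ for which $C=\operatorname{alph}\tau^n(b^*)$ has as few elements as possible. For $b\in C$ we have $\operatorname{alph}\tau^n(b)\subseteq\operatorname{alph}\tau^{2n}(b^*)=C$, and equality holds by minimality. By induction, $\operatorname{alph}\tau^{nj}(b)=C$ for all $b\in C$ and $j\ge1$.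

\emph{The fixed point.} Let $F:C\to C$ send $b$ to the first letter of $\tau^n(b)$; then $F^j(b)$ is the first letter of $\tau^{nj}(b)$. By Lemma~\ref{lem:iter} there are $j\ge1$ and $c=F^j(b)\in C$ with $F^j(c)=c$. Let $\sigma$ be the restriction of $\tau^{nj}$ to $C$, let $K=\kappa^{nj}$ and $Y=\sigma^\omega(c)$. The prefix $\sigma(c)$ contains all letters of $C$, and $Y$ is uniformly recurrent by Lemma~\ref{lem:fixed}.

\emph{The morphism $h$.} For every $m\ge0$ we have $y=\tau^{njm}(y)$, so
\begin{equation}\label{eq:blocks}
y[K^mi,K^m(i+1))=\sigma^m(c)\qquad\text{for the infinitely many $i$ with $y_i=c$,}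
\end{equation}
and $h_0\sigma^m(c)$ is then the output of $A$ during the $\kappa K^m$ steps that begin at step $\kappa K^mi$. Choose $m$ with $\kappa K^m\ge B$ and $i\ge N_0$ with $y_i=c$. By Lemma~\ref{lem:output}(b) this output is nonempty, so $h_0(b_0)\ne\varepsilon$ for some $b_0\in C$. Every $\sigma(b)$ contains $b_0$, so $h=h_0\sigma$ erases no letter of $C$, and $Z=h(Y)=h_0(\sigma(Y))=h_0(Y)$ is infinite.

\emph{The language.} A factor of $Z=h_0(Y)$ is a factor of $h_0\sigma^m(c)$ for some $m$. By \eqref{eq:blocks} this word occurs in $z=h_0(y)$ at the positions $|h_0(y[0,K^mi))|$, which tend to infinity because $z$ is infinite. So all factors of $Z$ belong to $\mathcal L(z)$, the set of factors of $z'$. Conversely, let $u\in\mathcal L(z)$. By Lemma~\ref{lem:output}(a), $u$ occurs in every factor of $z'$ of some length $g$. The prefix of $Z$ of length $g$ is such a factor, so $u$ occurs in $Z$.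
\end{proof}

\section{Frequencies of long factors}\label{sec:freq}

Throughout this section $\sigma$ is a $K$-uniform morphism on $C$ with $K\ge2$, the stream $Y=\sigma(Y)$ is uniformly recurrent, $h:C^*\to\Delta^*$ erases no letter, and $Z=h(Y)$. Let $\Lambda=\max_a|h(a)|$. For each $n\ge0$ the identity $Z=h\sigma^n(Y)$ cuts $Z$ into the \emph{blocks of level $n$}, the words $h\sigma^n(Y_i)$, and
\begin{equation}\label{eq:len}
K^n\le|h\sigma^n(a)|\le\Lambda K^n\qquad(a\in C).
\end{equation}
The \emph{level} of a length $s\ge1$ is the least $n\ge0$ with $K^n\ge s$; then $s\le K^n<Ks$. At this level the blocks are long enough that an occurrence of a word of length $s$ starting in block $i$ lies within blocks $i$ and $i+1$, and yet their length is at most a constant times $s$. Let $C_2$ be the set of factors of $Y$ of length $2$, and let $G$ be such that every factor of $Y$ of length $G$ contains all elements of $C_2$. Put $R=(G+2)\Lambda K$.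

\begin{lemma}[Linear recurrence]\label{lem:linrec}
Every factor $u$ of $Z$ of length $s\ge1$ occurs in every factor $v$ of $Z$ with $|v|\ge Rs$.
\end{lemma}

\begin{proof}
Let $n$ be the level of $s$. Then $u$ occurs in $h\sigma^n(ab)$ for some $ab\in C_2$. Since $|v|\ge Rs\ge(G+2)\Lambda K^n$, Lemma~\ref{lem:blocks} and \eqref{eq:len} show that $v$ contains $h\sigma^n(w)$ for a factor $w$ of $Y$ of length $G$, and $w$ contains $ab$.
\end{proof}

Linear recurrence bounds the gaps between occurrences from above. For aperiodic $Z$ it also bounds them from below, because two close occurrences of a long word create a long periodic stretch, and a long stretch contains all short factors. Call $Z$ \emph{periodic} if there is $d\ge1$ with $Z_j=Z_{j+d}$ for all $j$.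

\begin{lemma}[Separation]\label{lem:sep}
Let $Z$ be not periodic and let $u$ be a word of length $s\ge2R$. At most $1+2R\ell/s$ occurrences of $u$ in $Z$ start in any interval of $\ell$ consecutive positions.
\end{lemma}

\begin{proof}
Let $u$ occur at positions $i$ and $i+d$ with $d\ge1$. Then $Z_j=Z_{j+d}$ for $i\le j<i+s$, so every factor of length $d+1$ of $v=Z[i,i+s+d)$ has equal first and last letters. If $s+d\ge R(d+1)$, then $v$ contains all factors of $Z$ of length $d+1$ by Lemma~\ref{lem:linrec}, and $Z$ has period $d$. Hence $s<s+d<R(d+1)$, and $d>s/R-1\ge s/(2R)$ because $s\ge2R$. If $t$ occurrences start within $\ell$ consecutive positions, then $(t-1)s/(2R)\le\ell$.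
\end{proof}

Aperiodicity cannot be dropped: in $000\cdots$ the word $0^s$ occurs at every position.

An occurrence of $u$ may straddle two blocks, so we need the frequencies of pairs of letters in $Y$. We use the following textbook fact. \emph{Let $S$ be a stochastic matrix (nonnegative entries, row sums $1$) such that some power of $S$ has only positive entries. Then there is a row vector $\xi$ with positive entries of sum $1$ such that $\xi S=\xi$ and $S^n(e,e')\to\xi(e')$ for all $e,e'$.}

\begin{lemma}[Pairs]\label{lem:pairs}
There is a vector $(\xi(e))_{e\in C_2}$ with positive entries such that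
\begin{enumerate}
\item[(a)] for each $e\in C_2$, the proportion of $i\in[i_0,i_0+t)$ with $Y_iY_{i+1}=e$ tends to $\xi(e)$ as $t\to\infty$, uniformly in $i_0$;
\item[(b)] with $\beta=\sum_{ab\in C_2}\xi(ab)|h(a)|>0$, we have $\sum_{ab\in C_2}\xi(ab)\,|h\sigma^n(a)|=\beta K^n$ for all $n\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Regard $C_2$ as an alphabet and let $Y^{(2)}=(Y_iY_{i+1})_{i\ge0}$. For $ab\in C_2$ let $\sigma_2(ab)$ be the word over $C_2$ formed by the two-letter factors of $\sigma(a)\sigma(b)$ at positions $0,\dots,K-1$; they lie in $C_2$ because $\sigma(ab)$ is a factor of $Y$. (The table in Section~\ref{sec:onestate} lists $\sigma_2$ for $M$ and $W$.) The morphism $\sigma_2$ is $K$-uniform, and $Y^{(2)}[Ki,K(i+1))=\sigma_2(Y_iY_{i+1})$, so $Y^{(2)}=\sigma_2(Y^{(2)})$ and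
\begin{equation}\label{eq:pairs}
\sigma_2^n(Y_iY_{i+1})=Y^{(2)}[K^ni,K^n(i+1)).
\end{equation}
The matrix $S(e,e')=|\sigma_2(e)|_{e'}/K$ is stochastic, and $|\sigma_2^n(e)|_{e'}=K^nS^n(e,e')$ by induction from $|\sigma_2^{n+1}(e)|_{e'}=\sum_{e''}|\sigma_2(e)|_{e''}|\sigma_2^n(e'')|_{e'}$. By \eqref{eq:pairs}, $\sigma_2^n(e)$ lists the two-letter factors of a factor of $Y$ of length $K^n+1$, so it contains all of $C_2$ once $K^n+1\ge G$. Thus $S$ has a positive power; let $\xi$ be the vector above.

(a) Let $\epsilon_n=\max_{e,e'}|S^n(e,e')-\xi(e')|$, so $\epsilon_n\to0$. By Lemma~\ref{lem:blocks}, $w=Y^{(2)}[i_0,i_0+t)$ is a concatenation of words $\sigma_2^n(e)$ up to at most $2K^n$ letters at its ends. In each such word the number of letters $e'$ differs from $\xi(e')K^n$ by at most $\epsilon_nK^n$, so $\bigl||w|_{e'}-\xi(e')t\bigr|\le\epsilon_nt+2K^n$. Divide by $t$, and choose first $n$ and then $t$ large.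

(b) By \eqref{eq:pairs}, the first letters of the pairs in $\sigma_2^n(ab)$ spell $\sigma^n(a)$. Hence $|h\sigma^n(a)|=\sum_{a'b'}K^nS^n(ab,a'b')|h(a')|$. Multiply by $\xi(ab)$, sum over $ab$ and use $\xi S^n=\xi$.
\end{proof}

Part (b) says that the average length of a block of level $n$ is exactly $\beta K^n$. An asymptotic formula would not do, since the set $\Phi$ below must be finite.

\begin{proposition}\label{prop:freq}
Let $Z$ be not periodic. There is a finite set $\Phi\subset(0,\infty)$ such that for every factor $u$ of $Z$ with $|u|\ge2R$ the limit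
\[
f(u)=\lim_{|v|\to\infty,\ v\text{ factor of }Z}\frac{|v|_u}{|v|}
\]
exists and satisfies $0<f(u)\le2R/|u|$ and $f(u)\in\{\varphi K^{-n}:\varphi\in\Phi,\ n\ge0\}$.
\end{proposition}

The limit means that for every $\epsilon>0$ all sufficiently long factors $v$ of $Z$ satisfy $\bigl||v|_u/|v|-f(u)\bigr|<\epsilon$. So $f(u)$ depends only on $u$ and on the set of factors of $Z$.

\begin{proof}
Let $s=|u|$ and let $n$ be the level of $s$. For $ab\in C_2$ let $N_u(ab)$ be the number of occurrences of $u$ in $h\sigma^n(ab)$ that start in the first block $h\sigma^n(a)$. The number of occurrences of $u$ in $Z$ that start in block $i$ is $N_u(Y_iY_{i+1})$. By Lemma~\ref{lem:sep}, \eqref{eq:len} and $K^n<Ks$,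
\begin{equation}\label{eq:Nbound}
N_u(ab)\le1+2R\Lambda K^n/s\le D:=1+2R\Lambda K ,
\end{equation}
and $D$ does not depend on $u$.

Fix an occurrence of a factor $v$ and write it, by Lemma~\ref{lem:blocks}, as $v'$, followed by the blocks with indices $i_0,\dots,i_0+t-1$, followed by $v''$, with $|v'|,|v''|\le\Lambda K^n$. At most $2\Lambda K^n$ occurrences of $u$ in $v$ start in $v'$ or $v''$. The occurrences of $u$ in $Z$ that start in the blocks $i_0,\dots,i_0+t-2$ lie inside $v$, and at most $\Lambda K^n$ start in the block $i_0+t-1$. Hence
\[
\Bigl||v|_u-\sum_{i=i_0}^{i_0+t-1}N_u(Y_iY_{i+1})\Bigr|\le3\Lambda K^n,\qquad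
\Bigl||v|-\sum_{i=i_0}^{i_0+t-1}|h\sigma^n(Y_i)|\Bigr|\le2\Lambda K^n .
\]
As $|v|\to\infty$ we have $t\to\infty$. Group both sums by the value of the pair $Y_iY_{i+1}$ and divide by $t$. Lemma~\ref{lem:pairs} gives $|v|_u/t\to\sum_e\xi(e)N_u(e)$ and $|v|/t\to\beta K^n$, uniformly in the position of $v$. So the limit exists and
\begin{equation}\label{eq:f}
f(u)=\frac{\sum_{e\in C_2}\xi(e)N_u(e)}{\beta K^n}.
\end{equation}
The word $u$ occurs in $Z$, starting in some block $i$, so $N_u(Y_iY_{i+1})\ge1$ and $f(u)>0$. Lemma~\ref{lem:sep} gives $|v|_u\le1+2R|v|/s$, so $f(u)\le2R/s$. By \eqref{eq:Nbound} we may take for $\Phi$ the set of nonzero numbers $\beta^{-1}\sum_e\xi(e)N_e$ with integers $0\le N_e\le D$.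
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

Ultimately periodic streams are transducts of every stream (Section~\ref{sec:intro}). Conversely, let $z$ be a transduct of $x$ and of $\tilde x$, and suppose that $z$ is not ultimately periodic. Proposition~\ref{prop:normal} gives $K=k^J$ and $Z$ from $x$, and $L=l^{J'}$ and $\tilde Z$ from $\tilde x$, with $J,J'\ge1$. Both $Z$ and $\tilde Z$ have $\mathcal L(z)$ as their set of factors, and so does the uniformly recurrent tail $z'$ of $z$ from Lemma~\ref{lem:output}. If $Z$ had period $d$, all words of length $d+1$ in $\mathcal L(z)$ would have equal first and last letters, and $z'$ would have period $d$. So $Z$ is not periodic, and for the same reason neither is $\tilde Z$.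

Apply Proposition~\ref{prop:freq} to both streams, with constants $R,\Phi$ and $\tilde R,\tilde\Phi$. The number $f(u)$ depends only on $u$ and $\mathcal L(z)$, so it is the same for $Z$ and $\tilde Z$. For every $u\in\mathcal L(z)$ with $|u|\ge2\max(R,\tilde R)$,
\[
f(u)=\varphi K^{-n}=\tilde\varphi L^{-m}\qquad\text{with }\varphi\in\Phi,\ \tilde\varphi\in\tilde\Phi,\ n,m\ge0 .
\]
The set $\mathcal L(z)$ contains words of every length and $0<f(u)\le2R/|u|$, so $f$ takes infinitely many values. There are only finitely many pairs $(\varphi,\tilde\varphi)$, so two values $f(u)>f(u')$ have the same pair. With the corresponding exponents,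
\[
K^{n'-n}=\frac{f(u)}{f(u')}=L^{m'-m}>1 .
\]
Thus $k^{J(n'-n)}=l^{J'(m'-m)}$ with both exponents positive, which contradicts multiplicative independence. \qed

\begin{remark}
When $k$ and $l$ are coprime, as for $M$ and $W$, the divisibility argument of Section~\ref{sec:onestate} can replace the bound \eqref{eq:Nbound}. The vector $\xi$ is the only solution of the rational system $\xi'S=\xi'$, $\sum_e\xi'(e)=1$, because $\xi'=\xi'S^n\to\xi$; so $\xi$ and $\beta$ are rational. By \eqref{eq:f} there are positive integers $c,\tilde c$ with $cf(u)\in\mathbb Z[1/K]$ and $\tilde cf(u)\in\mathbb Z[1/L]$ for all long $u$. Then $c\tilde cf(u)\in\mathbb Z[1/K]\cap\mathbb Z[1/L]=\mathbb Z$, which is incompatible with $0<f(u)\to0$. For $k=2$, $l=6$ the intersection is $\mathbb Z[1/2]$, and this argument gives no contradiction.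
\end{remark}

\section{The hypotheses, and transducers with bounded silence}\label{sec:sharp}

To test the hypotheses of Theorem~\ref{thm:B} we use that automaticity does not distinguish a base from its powers (Cobham; see \cite[Thm.~6.6.4]{AS}). We include a short proof for the definition used here.

\begin{lemma}\label{lem:power}
For $m\ge2$ and $c\ge1$, a stream is $m$-automatic if and only if it is $m^c$-automatic.
\end{lemma}

\begin{proof}
If $\hat x=\theta(\hat x)$ with $\theta$ $m$-uniform, then $\hat x=\theta^c(\hat x)$ and $\theta^c$ is $m^c$-uniform. Conversely, let $\hat x=\theta(\hat x)$ with $\theta$ $m^c$-uniform, and let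
\[
\hat y_n=\bigl(\hat x_n,\ \hat x_{\lfloor n/m\rfloor},\ \dots,\ \hat x_{\lfloor n/m^{c-1}\rfloor},\ n\bmod m^{c-1}\bigr).
\]
Let $n'=mn+i$ with $0\le i<m$. For $1\le j\le c$ we have $\lfloor n'/m^j\rfloor=\lfloor n/m^{j-1}\rfloor$, and $n'\bmod m^c=m(n\bmod m^{c-1})+i$. The letter $\hat x_{n'}$ is the letter at position $n'\bmod m^c$ of $\theta(\hat x_{\lfloor n/m^{c-1}\rfloor})$. So all coordinates of $\hat y_{mn+i}$ are determined by $\hat y_n$ and $i$, and $\hat y_n\mapsto\hat y_{mn}\cdots\hat y_{mn+m-1}$ is a well-defined $m$-uniform morphism on the letters of $\hat y$ that fixes $\hat y$. The stream $\hat x$ is the first coordinate of $\hat y$.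
\end{proof}

\emph{Multiplicative independence is needed.} If $k^a=l^b$, then $V_k$ is $k$-automatic, hence $k^a=l^b$-automatic, hence $l$-automatic by Lemma~\ref{lem:power}. By Lemma~\ref{lem:Vk}, the choice $x=\tilde x=z=V_k$ satisfies all other hypotheses of Theorem~\ref{thm:B} and violates its conclusion.

\emph{Uniform recurrence is needed.} In Example~\ref{ex:erase3}, $M$ is a common transduct of the $3$-automatic stream $\chi^\omega(0)$ and of the $2$-automatic stream $M$. In the other direction, let $\psi:0\mapsto0012,\ 1\mapsto1102,\ 2\mapsto2222$. The stream $\psi^\omega(0)$ is $4$-automatic, hence $2$-automatic. With $e$ erasing $2$ as before, $e\psi(0)=001=\nu e(0)$, $e\psi(1)=110=\nu e(1)$ and $e\psi(2)=\varepsilon=\nu e(2)$, so $e\psi^n(0)=\nu^n(0)$ and $e(\psi^\omega(0))=W$. Thus neither half of Theorem~\ref{thm:A} follows from automaticity of the input alone. In both examples Lemma~\ref{lem:output}(b) fails. The next theorem, applied with the identity transducer on $M$ or $W$, shows that every example of this kind must have unbounded silent stretches.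

\begin{theorem}\label{thm:C}
Let $k,l$ be multiplicatively independent, let $x$ be $k$-automatic and $\tilde x$ be $l$-automatic (not necessarily uniformly recurrent), and let $z=A(x)=\tilde A(\tilde x)$. Assume that for some $B$, each of the two transducers outputs at least one letter during any $B$ consecutive steps of its run. Then $z$ is ultimately periodic.
\end{theorem}

The proof relies on a theorem of Durand, on which Theorems~\ref{thm:A} and~\ref{thm:B} do not depend. The \emph{incidence matrix} of a morphism $\zeta$ on an alphabet $E$ is $P(a,b)=|\zeta(a)|_b$; it satisfies $P^n(a,b)=|\zeta^n(a)|_b$. The spectral radius of a nonnegative matrix is an eigenvalue, the \emph{dominant} one, and it equals $\lim_n\|P^n\|^{1/n}$ for any norm. The morphism $\zeta$ is \emph{prolongable} on $a$ if $\zeta(a)$ begins with $a$ and $|\zeta^n(a)|\to\infty$; then $\zeta^\omega(a)=\lim_n\zeta^n(a)$ is a stream. A stream is \emph{$\alpha$-substitutive} if it is a letter-to-letter image of $\zeta^\omega(a)$, where $\zeta$ is prolongable on $a$, all letters of $E$ occur in $\zeta^\omega(a)$, and $\alpha$ is the dominant eigenvalue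 of the incidence matrix of $\zeta$. A \emph{Perron number} is a real algebraic integer greater than $1$ that exceeds the moduli of its other conjugates; integers $\ge2$ have no other conjugates and are Perron numbers.

\begin{theorem}[Durand \cite{Durand}]\label{thm:Durand}
If $\alpha,\beta$ are multiplicatively independent Perron numbers, a stream that is both $\alpha$-substitutive and $\beta$-substitutive is ultimately periodic.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Apply Lemma~\ref{lem:step1} with $n_0$ so large that $\kappa=k^N\ge B$. Then $z=h_0(y)$ and $y=\tau(y)$, and each $h_0(y_i)$ is nonempty, being the output during $\kappa\ge B$ consecutive steps. Restrict $\tau$ and $h_0$ to the set $C$ of letters occurring in $y$, which $\tau$ maps to words over $C$. Let $\Lambda=\max_{a\in C}|h_0(a)|$.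

The morphism $h_0$ is not letter-to-letter, so we split each letter $a$ into $|h_0(a)|$ new letters. Let $E=\{(a,i):a\in C,\ 0\le i<|h_0(a)|\}$ and $g(a)=(a,0)(a,1)\cdots(a,|h_0(a)|-1)$. The map that sends $(a,i)$ to the letter at position $i$ of $h_0(a)$ sends $g(y)$ to $z$, and all letters of $E$ occur in $g(y)$. It remains to exhibit $g(y)$ as a fixed point. Choose $j\ge1$ with $\kappa^j\ge2\Lambda$. Since $|g\tau^j(a)|\ge\kappa^j\ge2|h_0(a)|$, we can cut $g\tau^j(a)$ into $|h_0(a)|$ consecutive pieces $\zeta((a,0)),\zeta((a,1)),\dots$, each of length at least $2$. This defines a morphism $\zeta$ on $E$ with $\zeta g=g\tau^j$, so $\zeta(g(y))=g\tau^j(y)=g(y)$. The stream $g(y)$ begins with $(y_0,0)$ and is fixed by $\zeta$, so each $\zeta^n((y_0,0))$ is a prefix of $g(y)$, of length at least $2^n$. Hence $\zeta$ is prolongable on $(y_0,0)$ and $g(y)=\zeta^\omega((y_0,0))$.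

The sum of all entries of $P^n$ is
\[
\sum_{a\in C}\sum_i|\zeta^n((a,i))|=\sum_{a\in C}|\zeta^ng(a)|=\sum_{a\in C}|g\tau^{jn}(a)|\in\bigl[\kappa^{jn},\,|C|\Lambda\kappa^{jn}\bigr],
\]
so the dominant eigenvalue of $P$ is $\kappa^j=k^{Nj}$. Thus $z$ is $k^{Nj}$-substitutive. The same argument for $\tilde x$ and $\tilde A$ shows that $z$ is $l^{N'j'}$-substitutive for some $N',j'\ge1$. These two integers are multiplicatively independent Perron numbers, and Theorem~\ref{thm:Durand} applies.
\end{proof}

\begin{remark}
Under the hypotheses of Theorem~\ref{thm:B}, any $N_0+B$ consecutive steps of a run contain $B$ consecutive steps beyond $N_0$, so Lemma~\ref{lem:output}(b) gives the assumption of Theorem~\ref{thm:C}. Section~\ref{sec:run}, Lemma~\ref{lem:step1} and Theorem~\ref{thm:Durand} therefore give a second proof of Theorem~\ref{thm:B}, in which Durand's theorem takes the place of Proposition~\ref{prop:normal} and Section~\ref{sec:freq}.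
\end{remark}

\begin{thebibliography}{9}

\bibitem{AS}
Allouche and Shallit, \emph{Automatic Sequences}.

\bibitem{Durand}
F.~Durand, Cobham's theorem for substitutions, \emph{J. Eur. Math. Soc.} 13 (2011).

\bibitem{degrees}
\emph{Transducer Degrees: Atoms, Infima and Suprema},
\texttt{http://joerg.endrullis.de//assets/papers/streams-degrees-suprema-2020.pdf}.

\end{thebibliography}
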